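# Rows, columns and agreement sets: how many rows represent $\mathcal L^n_{n/2}$

## 1. A table with four columns

Look at the matrix
$$M=\begin{pmatrix}0&0&0&1\\0&1&1&0\\1&0&2&0\\2&2&0&2\end{pmatrix}.$$
Compare its rows in pairs. Rows 1 and 2 agree in column 1 only, rows 1 and 3 in column 2 only, rows 1 and 4 in column 3 only, rows 2 and 3 in column 4 only. Rows 2 and 4 agree nowhere, and neither do rows 3 and 4.

Which columns determine which others? If you know only the entry in column 1, that entry may be $0$; then you cannot tell row 1 from row 2, and these rows differ in columns 2, 3, 4. So column 1 determines nothing but itself, and by the other pairs above the same is true of columns 2, 3 and 4. If you know nothing, you cannot predict any column, since no column is constant. But if you know two columns, you know the row, since no two rows agree in two columns. So sets of fewer than two columns determine only themselves, and sets of two or more columns determine everything.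

Can three rows do this? Each column $c$ needs a pair of rows that agree in $c$ but are different. Such a pair agrees in no second column, because two columns determine everything. So the four columns need four different pairs of rows, and three rows have only three pairs. The minimum is four rows.

**Definition (implication, closure, representation).** Let $X$ be the set of columns of a matrix $M$, $|X|=n$. A set $A\subseteq X$ *implies* a column $a$ if $M$ has no two rows that are equal in every column of $A$ and different in column $a$. Let $\mathcal L_M(A)$ be the set of columns implied by $A$. This is a closure operation on $X$ (that is, $A\subseteq\mathcal L_M(A)$, it is monotone, and $\mathcal L_M(\mathcal L_M(A))=\mathcal L_M(A)$), and $M$ *represents* it. For a closure operation $\mathcal L$ let $s(\mathcal L)$ be the minimum number of rows of a matrix representing $\mathcal L$.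

**Definition (the operation $\mathcal L_k^n$).** For $1\le k\le n$ and $|X|=n$, put $\mathcal L_k^n(A)=A$ if $|A|<k$ and $\mathcal L^n_k(A)=X$ if $|A|\ge k$.

We have just shown $s(\mathcal L_2^4)=4$. Throughout, $r:=k-1$, all logarithms are to base 2, and the *agreement set* of two rows is the set of columns in which they are equal.

**Proposition 1.** A matrix represents $\mathcal L_k^n$ if and only if any two distinct rows agree in at most $r$ columns and every $r$-subset of $X$ is the agreement set of some pair of rows.

*Proof.* Sets of size at least $k$ imply everything if and only if distinct rows never agree in $k$ columns; this is the first condition. Assume it. If every set of size less than $k$ is closed, take an $r$-set $B$ and some $a\notin B$ (there is one, since $r<n$). Two rows agree on $B$ and differ in $a$. They are distinct, so they agree in at most $r$ columns, hence exactly on $B$. Conversely, suppose all $r$-sets are agreement sets. Let $|A|\le r$ and $a\notin A$. Since $r\le n-1$ we can enlarge $A$ to an $r$-set $B$ with $a\notin B$. Two rows with agreement set $B$ agree on $A$ and differ in $a$, so $A$ does not imply $a$.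 $\square$

Proposition 1 gives a lower bound at once: different $r$-sets need different pairs of rows, so with $s=s(\mathcal L_k^n)$ we have $\binom s2\ge\binom nr$, and hence
$$s(\mathcal L_k^n)\ \ge\ \binom n{k-1}^{1/2}.\tag{1}$$
Call this the counting bound. How good is it? Here are a few cases.

*The case $k=2$.* Choose $m$ with $\binom m2\ge n$ and assign to the $n$ columns $n$ different pairs of rows. In each column give the assigned pair a common letter and all other rows letters of their own. A pair of rows agrees in at most one column, and every single column is an agreement set. So $s(\mathcal L^n_2)$ is exactly the least $m$ with $\binom m2\ge n$. The matrix at the top was built this way.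

*The case $k=n$.* The rows $0,e_1,\dots,e_n$ work, since $0$ and $e_i$ agree exactly off column $i$. Fewer rows do not suffice. For each $i$ pick a pair of rows differing only in column $i$, and regard the $n$ pairs as edges of a graph on the rows. A cycle would use some edge $i$ exactly once. Only that edge changes column $i$, so going around the cycle would change the entry there, which is impossible. So the graph is a forest with $n$ edges and has at least $n+1$ vertices: $s(\mathcal L_n^n)=n+1$.

*The case $n=6$, $k=3$.* There are $\binom62=15$ sets to realize, and $\binom62=15$ pairs among six rows, so the counting argument allows six rows. Suppose six rows suffice. Then pairs of rows correspond bijectively to $2$-sets of columns. A column $c$ lies in five $2$-sets, so exactly five pairs of rows agree in $c$. But equality in a column is an equivalence relation. If its classes have sizes $\lambda_1,\lambda_2,\dots$ with sum $6$, the number of agreeing pairs is $\sum\binom{\lambda_i}2$. Over the partitions $6$, $51$, $42$, $411$, $33$, $321$, $3111$, $222$, $2211$, $21111$, $111111$ this equals $15,10,7,6,6,4,3,3,2,1,0$. The value $5$ does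 not occur, so $s(\mathcal L_3^6)\ge7$.

In the last case transitivity of equality made the counting bound fail, though only by one row. Does anything remain of this on the exponential scale?

## 2. The middle layer: Conjecture 3 and the theorems

For $k=n/2$ the counting bound says $\log s(\mathcal L_{n/2}^n)\ge \frac n2-O(\log n)$. In the other direction it is known that $s(\mathcal L_{n/2}^n)\le\binom n{n/2}+1=2^{n+o(n)}$, and that $s(\mathcal L)\le(1+o(1))\binom n{n/2}$ for every closure operation on $n$ elements. Conjecture 3 of the paper "Minimum Matrix Representation of Closure Operations" (http://www.renyi.hu/~ohkatona/paper_56.pdf) sides with the counting bound.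

**Conjecture 3.** $\log_2 s(\mathcal L_{n/2}^n)=n/2+o(n)$ as $n\to\infty$ through even integers.

It is false. We shall prove the following.

**Theorem 1 (disproof).** For all sufficiently large even $n$, $s(\mathcal L_{n/2}^n)>2^{\,2^{-44}n}\binom n{n/2-1}^{1/2}$. Hence $\liminf\frac1n\log s(\mathcal L^n_{n/2})\ge\frac12+2^{-44}$.

**Theorem 2 (general lower bound).** For every $\nu\in(0,1]$ there are $\eta>0$ and $n_0$ such that, if $n\ge n_0$ and $\binom n{k-1}\ge2^{\nu n}$, then $s(\mathcal L_k^n)>2^{\eta n/2}\binom n{k-1}^{1/2}$.

**Theorem 3 (upper bound).** For every $\varepsilon>0$ there are $c>0$ and $n_0$ such that, if $n\ge n_0$, $r\ge\varepsilon n$ and $n-r\ge\varepsilon n$, then $s(\mathcal L_k^n)\le2^{-cn}\binom n{k-1}$. Moreover $\limsup\frac1n\log s(\mathcal L^n_{n/2})\le1-10^{-4}$.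

**Corollary (classification).** For a sequence $k=k(n)$, the counting bound (1) fails by an exponential factor, i.e.
$$\liminf\tfrac1n\Big(\log s(\mathcal L_k^n)-\tfrac12\log\tbinom n{k-1}\Big)>0,$$
if and only if $\liminf\min(k,n-k)/n>0$. In that case $s(\mathcal L_k^n)$ is also exponentially smaller than $\binom n{k-1}$.

So for large even $n$
$$\tfrac12+2^{-44}-o(1)\ \le\ \tfrac1n\log s(\mathcal L^n_{n/2})\ \le\ 1-10^{-4}+o(1),$$
and the exact exponent is not determined here. Sections 3–9 prove Theorems 1 and 2, Sections 10–14 prove Theorem 3, and Section 15 proves the Corollary.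

## 3. Averaging over pairs of rows, and the point where it becomes an equality

The case $n=6$ suggests counting agreeing pairs column by column. Try this for $k=n/2$ with matrices that have only the entries $0$ and $1$. A column with $x$ zeros among $m$ rows has
$$\tbinom x2+\tbinom{m-x}2=\tfrac12\big(x^2+(m-x)^2-m\big)\ge\tfrac14m(m-2)$$
agreeing pairs. On the other hand each pair of rows agrees in at most $\frac n2-1$ columns. So $n\cdot\frac14m(m-2)\le\binom m2(\frac n2-1)=\frac14m(m-1)(n-2)$, which simplifies to $m\le\frac n2+1$. For $n=4$ this says $m\le3$, whereas four rows are needed. So no $0/1$ matrix represents $\mathcal L_2^4$, and it was no accident that our first matrix had the letter $2$.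

With larger alphabets the average number of agreements goes down, and this argument gives no contradiction. To see exactly where it stops, consider an idealized situation. If the counting bound were nearly attained, nearly all pairs of rows would have agreement sets of size exactly $r$. So imagine random rows $u,v$ that are independent and always agree in exactly $r$ columns. Let $P_c,Q_c$ be the laws of the letters $u_c,v_c$. Then $\sum_c\sum_aP_c(a)Q_c(a)=r$. Let $u'$ be an independent copy of $u$. Apart from the event $u=u'$, they agree in at most $r$ columns, so $\sum_c\sum_aP_c(a)^2\lesssim r$; likewise $\sum_c\sum_a Q_c(a)^2\lesssim r$. Since $P^2+Q^2\ge2PQ$, adding gives $2r\le2r$. All inequalities are equalities, nothing is contradicted, and averaging over independent pairs says no more.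

The way past this is to compare $u$ not with an independent copy, but with a copy $u'$ *conditioned to have the same letters as $u$ on a small set $T$ of columns*. On $T$ the rows now agree for free: the probability of agreement in $c\in T$ goes up from $\sum_aP_c(a)^2$ to $1$, a gain of $\sum_aP_c(a)(1-P_c(a))$. Off $T$ the conditioning does not lower the average agreement (Jensen). As there was no slack, the gain must be nearly $0$, even if $T$ consists of the columns where it is largest. So in every typical column the letter is nearly constant, or spread over letters of negligible probability. Then $u$ and $v$ agree in column $c$ with probability near $0$ or near $1$, and the agreement set $B$ is nearly a fixed set. But $B$ must range over all $\binom nr\ge2^{\nu n}$ sets of size $r$. That is the contradiction.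

Three points separate this picture from a proof. The rows $u,v$ are only nearly independent. The alphabets may be huge, so that fixing letters on $T$ may fix the whole row. And one must make sure that $u\ne u'$ most of the time. The next sections deal with these.

## 4. Entropy facts in use

All entropies $H$ and mutual informations $I$ are in bits, and $h(p)=p\log\frac1p+(1-p)\log\frac1{1-p}$. We use the following standard facts.

* $H(x)\le\log(\text{number of values of }x)$, $H(x,y)\le H(x)+H(y)$, $H(x)\le H(y)+H(x|y)$, and conditioning does not increase entropy.
* $I(x;y)=H(x)+H(y)-H(x,y)\ge0$, with the chain rule $I(x,x';y)=I(x;y)+I(x';y|x)$. Here $I(\cdot;\cdot|z)$ is the average over the values of $z$.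
* Pinsker: if $t$ is the total variation distance (the largest difference in the probability of an event) between the joint law of $(x,y)$ and the product of its marginals, then $t\le\sqrt{\frac{\ln2}2\,I(x;y)}\le0.6\sqrt{I(x;y)}$.
* $\binom nr\ge2^{h(r/n)n}/(n+1)$.

**Lemma 1 (Efron–Stein for two variables).** If $a,b$ are independent and $f=f(a,b)$ is bounded, then $\operatorname{Var}f\le\mathbb E\operatorname{Var}_af+\mathbb E\operatorname{Var}_bf$, where $\operatorname{Var}_a$ is the variance over $a$ with $b$ fixed.

*Proof.* $\operatorname{Var}f=\mathbb E_b\operatorname{Var}_af+\operatorname{Var}_b(\mathbb E_af)$. The variance in $b$ is a convex function of $f$, so the variance of the average $\mathbb E_af$ is at most the average $\mathbb E_a\operatorname{Var}_bf$. $\square$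

**Lemma 2.** $h(p)\le3\sqrt{p(1-p)}$ for $0\le p\le1$.

*Proof.* Let $z=\sqrt{p(1-p)}$; the case $z=0$ is trivial. From $\ln x\le x-1$ with $x=p^{-1/2}$ we get $p\ln\frac1p\le2(\sqrt p-p)$, and the same with $1-p$. Adding, $h(p)\le2\log e\,(\sqrt p+\sqrt{1-p}-1)$. Since $(\sqrt p+\sqrt{1-p})^2=1+2z$, this is $2\log e\,(\sqrt{1+2z}-1)\le2z\log e<3z$. $\square$

## 5. A random pair of rows with little mutual information

**Step 0: the random pair.** This step turns "the counting bound is nearly attained" into "$u$ and $v$ are nearly independent and nearly uniform".

Fix $\nu\in(0,1]$ and assume $N:=\log\binom nr\ge\nu n$. Let $M$ represent $\mathcal L_k^n$ with $m=s(\mathcal L_k^n)$ rows. They are pairwise distinct, because deleting a duplicate does not change the closure. Put $\ell=\log m$. For each $r$-set $B$ choose an ordered pair $(u_B,v_B)$ of rows with agreement set exactly $B$ (Proposition 1). Let $B$ be a uniformly random $r$-set and $(u,v)=(u_B,v_B)$. Since $B$ is a function of $(u,v)$, we have $H(u,v)\ge H(B)=N$, while $H(u),H(v)\le\ell$. Hence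
$$2\ell\ge N,\qquad I(u;v)\le2\ell-N,\qquad H(u),H(v)\ge N-\ell.$$
**Suppose, for contradiction, that** $\ell\le\frac N2+\frac{\eta n}2$. Then
$$I(u;v)\le\eta n,\qquad \ell-H(u)\le\eta n,\qquad\ell-H(v)\le\eta n.\tag{2}$$

The parameters are $\delta,\mu,\sigma,\tau>0$, together with $K:=\lfloor2/\delta\rfloor+1$ and $\eta:=\sigma\mu$, subject to $\sigma+\tau\le1$ and
$$(2\sigma+\tau)\log K\le\nu/16.\tag{3}$$
They are fixed while $n\to\infty$. Every $o(1)$ below depends on $n$ and on these parameters only, not on $k$ or $M$. Roles: $\delta$ separates frequent from rare letters, $\mu$ is the correlation we tolerate in one column, $\sigma n$ bounds the number of columns we give up, $\tau n$ is the size of $T$, and $K$ is an effective alphabet size.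

## 6. Pinning the few correlated columns

**Step 1a: heavy letters and classes.** The purpose is to replace arbitrary alphabets by at most $K$ classes without losing sight of agreements.

Suppose a random variable $\Pi$ (the "pins") is given, jointly distributed with $(u,v)$. For a column $c$ and a value $\pi$ let $P_c,Q_c$ be the conditional laws of $u_c,v_c$ given $\Pi=\pi$. A letter $a$ is *heavy* (for $c,\pi$) if $P_c(a)+Q_c(a)\ge\delta$, and *light* otherwise. Partition the alphabet of column $c$ into classes: every heavy letter is a class by itself, and the light letters are put together greedily. One adds light letters to the current class until its $(P_c+Q_c)$-mass reaches $\delta$, at which moment the mass lies in $[\delta,2\delta)$, and then starts a new class. At most one last class has mass less than $\delta$. Since the total mass is $2$, there are at most $\lfloor2/\delta\rfloor$ classes of mass at least $\delta$, so at most $K$ classes in all. Let $Y_c^u,Y_c^v$ be the classes of $u_c$ and $v_c$. Given $\Pi=\pi$, they are functions of $u$ and of $v$ respectively.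

*Example.* Let $P_c=Q_c=(\frac12,\frac14,\frac18,\frac18)$ and $\delta=\frac12$. The masses $P_c+Q_c$ are $1,\frac12,\frac14,\frac14$. The first two letters are heavy, and the two light letters form one class of mass $\frac12\in[\delta,2\delta)$.

**Step 1b: the pinning procedure.** The purpose is to make $Y^u_c$ and $Y^v_c$ nearly independent for almost every $c$, by conditioning on few bits.

Start with $S=\emptyset$ and $\Pi$ trivial. While some $c\notin S$ has $I(Y_c^u;Y_c^v\mid\Pi)>\mu$, add $c$ to $S$ and replace $\Pi$ by $(\Pi,Y_c^u,Y_c^v)$; then recompute all classes for the new $\Pi$. Here $I(\cdot;\cdot|\Pi)$ is an average over $\pi$, so the choice of $c$ does not depend on $\pi$ and $S$ is a fixed set.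

*Example (just to see the mechanism).* Let $z,x,x'$ be independent fair bits, $u=(z,z,x)$, $v=(z,z,x')$, $\delta\le1$, $\mu<1$. Then $I(u;v)=1$, and column 1 has $I(Y_1^u;Y_1^v)=1$. Suppose column 1 is pinned first. This reveals $z$, and afterwards $u$ and $v$ are independent. The procedure stops with $S=\{1\}$.

Each round uses up more than $\mu$ of the mutual information. Indeed, given $\Pi=\pi$, the class $Y_c^u$ is a function of $u$ and $Y_c^v$ of $v$, so by the chain rule
$$I(u;v)=I(Y_c^u;v)+I(u;v|Y_c^u),$$
where $I(Y_c^u;v)=I(Y_c^u;Y_c^v)+I(Y_c^u;v|Y_c^v)\ge I(Y_c^u;Y_c^v)$ and $I(u;v|Y_c^u)=I(u;Y_c^v|Y_c^u)+I(u;v|Y_c^u,Y_c^v)\ge I(u;v|Y_c^u,Y_c^v)$. Averaging over $\pi$, $I(u;v|\Pi)$ drops by at least $I(Y_c^u;Y_c^v|\Pi)>\mu$. It starts at most at $\eta n$ and never becomes negative. So the procedure stops with $|S|\le\eta n/\mu=\sigma n$. From now on $\Pi$ and $S$ are final, and $R:=X\setminus S$. We have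
$$I(Y_c^u;Y_c^v\mid\Pi)\le\mu\quad(c\in R),\qquad\Pi\text{ takes at most }K^{2\sigma n}\text{ values}.\tag{4}$$

**Step 1c: agreement probabilities.** The purpose is to express $\Pr(u_c=v_c)$ through the laws $P_c,Q_c$, as if $u$ and $v$ were independent.

For $c\in R$ and a value $\pi$ put
$$p_c=\Pr(u_c=v_c|\pi),\qquad s_c=\sum_{a\text{ heavy}}P_c(a)Q_c(a),$$
$$V_c=\sum_{a\text{ heavy}}\big[P_c(a)(1-P_c(a))+Q_c(a)(1-Q_c(a))\big].$$
In the four-letter example above, $s_c=\frac14+\frac1{16}=\frac5{16}$ and $V_c=2(\frac14+\frac3{16})=\frac78$.

Let $t_c$ be the total variation distance between the law of $(Y_c^u,Y_c^v)$ given $\pi$ and the product of its marginals. Pinsker gives $t_c\le0.6\sqrt{I(Y_c^u;Y_c^v|\Pi=\pi)}$. Averaging over $\Pi$, Jensen's inequality for the square root and (4) give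
$$\mathbb E\,t_c\le0.6\sqrt\mu.\tag{5}$$

If the classes are equal and heavy, the letters are equal. Under the product law this event has probability $s_c$, so $p_c\ge s_c-t_c$. Conversely, equal letters have equal classes, so
$$p_c\le\Pr(Y_c^u=Y_c^v|\pi)\le s_c+t_c+\sum_{y\text{ light class}}P_c(y)Q_c(y).$$
A light class has mass less than $2\delta$, hence $P_c(y)Q_c(y)\le\frac14(P_c(y)+Q_c(y))^2\le\frac\delta2(P_c(y)+Q_c(y))$. The total mass is $2$, so the last sum is at most $\delta$. Thus
$$|p_c-s_c|\le\delta+t_c.\tag{6}$$
The agreement set of $(u,v)$ always has exactly $r$ elements, so $\sum_{c\in X}\Pr(u_c=v_c|\pi)=r$ for every $\pi$. Columns in $S$ contribute at most $|S|$, and (6) gives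
$$\sum_{c\in R}s_c\ \ge\ r-|S|-\delta n-\sum_{c\in R}t_c.\tag{7}$$

**Step 1d: small $V_c$ forces $s_c$ near $0$ or $1$.** We show
$$s_c(1-s_c)\le V_c.\tag{8}$$
Let $a\sim P_c$ and $b\sim Q_c$ be independent, and let $f=\mathbf 1[a=b\text{ heavy}]$. Then $\mathbb Ef=s_c$, so $\operatorname{Var}f=s_c(1-s_c)$. For fixed $b$, $\operatorname{Var}_af$ is $P_c(b)(1-P_c(b))$ if $b$ is heavy and $0$ otherwise; the same holds with the roles exchanged. By Lemma 1,
$$s_c(1-s_c)\le\sum_{a\text{ heavy}}\big[Q_c(a)P_c(a)(1-P_c(a))+P_c(a)Q_c(a)(1-Q_c(a))\big]\le V_c.$$

## 7. Two rows conditioned to share their classes on $T$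

**Step 2: agreements for free.** The purpose is to show that $\sum_{c\in T}V_c$ is small, by the conditioning described in Section 3.

Let $w_c=\mathbb E\,V_c$ (the expectation is over $\Pi$), and let $T\subseteq R$ consist of the $\lfloor\tau n\rfloor$ columns of $R$ with the largest $w_c$. This is possible, since $|R|\ge(1-\sigma)n\ge\tau n$. The average of $w_c$ over $T$ is at least that over $R$, and $|R|\le n$, so
$$\sum_{c\in R}w_c\le\frac n{\lfloor\tau n\rfloor}\sum_{c\in T}w_c.\tag{9}$$

Fix $\pi$. Write $Y_T^u=(Y_c^u)_{c\in T}$. Given $\Pi=\pi$, sample $y$ from the law of $Y_T^u$, and then let $u,u'$ be independent samples from the law of $u$ given $(\pi,y)$. Each of $u,u'$ then has the law of $u$ given $\pi$. Let $Z$ be the number of columns in which $u,u'$ agree, and $\kappa_u(\pi)=\Pr(u=u'|\pi)$.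

*Upper bound for $Z$.* Both $u$ and $u'$ are rows of $M$, so $Z\le r$ unless $u=u'$. Hence $\mathbb E[Z|\pi]\le r+n\kappa_u(\pi)$.

*Lower bound for $Z$.* If $c\in T$, then $u_c$ and $u_c'$ lie in the same class $y_c$. They agree if this class is a single heavy letter, which has probability $\sum_{a\text{ heavy}}P_c(a)$. If $c\in R\setminus T$, the probability of agreement is
$$\mathbb E_y\sum_a\Pr(u_c=a|\pi,y)^2\ \ge\ \sum_a\big(\mathbb E_y\Pr(u_c=a|\pi,y)\big)^2=\sum_aP_c(a)^2\ \ge\sum_{a\text{ heavy}}P_c(a)^2$$
by Jensen. For $c\in S$ use the lower bound $0$. Writing $P_c(a)=P_c(a)^2+P_c(a)(1-P_c(a))$ on $T$, we get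
$$\sum_{c\in R}\sum_{a\text{ heavy}}P_c(a)^2+\sum_{c\in T}\sum_{a\text{ heavy}}P_c(a)(1-P_c(a))\le r+n\kappa_u(\pi).$$
The same argument for $v$, with $Y_T^v$, $Q_c$ and $\kappa_v$, gives the analogous inequality. Add the two, use $P_c(a)^2+Q_c(a)^2\ge2P_c(a)Q_c(a)$, and then (7):
$$\sum_{c\in T}V_c\le2r-2\sum_{c\in R}s_c+n(\kappa_u+\kappa_v)\le2|S|+2\delta n+2\sum_{c\in R}t_c+n(\kappa_u+\kappa_v).$$
The terms $2r$ have cancelled: this is the equality $2r\le2r$ of Section 3, now with the gain on the left. Taking expectations over $\Pi$ and using $|S|\le\sigma n$ and (5),
$$\sum_{c\in T}w_c\le n\big(2\sigma+2\delta+1.2\sqrt\mu+\mathbb E\kappa_u+\mathbb E\kappa_v\big).\tag{10}$$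

## 8. Collisions $u=u'$ are rare

**Step 3: bounding $\mathbb E\kappa_u$.** The purpose is to check that, after fixing the pins and the classes on $T$, there are still so many rows left that $u=u'$ is unlikely.

Put $\alpha=\nu/4$ and $\theta=\nu/8$. Write $\Pr(x)$ for the unconditional probability that $u=x$, and let $\xi$ be the probability that the random row $u$ satisfies $\Pr(u)\ge2^{-\alpha n}$.

*First, $\xi$ is small because $H(u)$ is nearly maximal.* In $H(u)=\mathbb E\log\frac1{\Pr(u)}$, rows with $\Pr(x)\ge2^{-\alpha n}$ contribute at most $\xi\alpha n$. The other rows number at most $m$ and have total probability $1-\xi$, so by concavity of $\log$ they contribute at most $(1-\xi)\log\frac m{1-\xi}\le(1-\xi)\ell+1$. Hence $H(u)\le\xi\alpha n+(1-\xi)\ell+1$, that is, $\xi(\ell-\alpha n)\le\ell+1-H(u)$. Since $\ell\ge\frac N2\ge\frac{\nu n}2$, we have $\ell-\alpha n\ge\frac{\nu n}4$, and (2) gives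
$$\xi\le\frac{\eta n+1}{\nu n/4}=\frac{4\eta}\nu+\frac4{\nu n}.$$

*Second, the condition $(\Pi,Y_T^u)$ is rarely very improbable.* It takes at most $K^{(2\sigma+\tau)n}$ values. The values $(\pi,y)$ with $\Pr(\pi,y)\le2^{-\theta n}$ have total probability at most $2^{(2\sigma+\tau)n\log K-\theta n}\le2^{-\nu n/16}$, by (3).

*Third, combine.* Given $(\pi,y)$, the probability of $u=u'$ is $\sum_x\Pr(x|\pi,y)^2$. Averaging, $\mathbb E\kappa_u=\mathbb E[\Pr(u|\Pi,Y_T^u)]$, where $\Pr(u|\Pi,Y^u_T)$ is the conditional probability evaluated at the random row itself. Moreover $\Pr(x|\pi,y)\le\min\{1,\Pr(x)/\Pr(\pi,y)\}$. Outside the two exceptional events this is at most $2^{-\alpha n}/2^{-\theta n}=2^{-(\alpha-\theta)n}=2^{-\nu n/8}$. Therefore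
$$\mathbb E\kappa_u\le\xi+2^{-\nu n/16}+2^{-\nu n/8}\le\frac{4\eta}\nu+o(1),\tag{11}$$
and the same bound holds for $\mathbb E\kappa_v$.

## 9. The entropy of the agreement set; proofs of Theorems 1 and 2

**Step 4: $B$ has too little entropy.** The purpose is to pass from small $V_c$ to small $H(B)$.

By (8), (9), (10) and (11),
$$\frac1n\sum_{c\in R}\mathbb E[s_c(1-s_c)]\le\rho+o(1),\qquad\rho:=\frac1\tau\Big(2\sigma+2\delta+1.2\sqrt\mu+\frac{8\eta}\nu\Big).\tag{12}$$
Let $B_c=\mathbf 1[c\in B]=\mathbf 1[u_c=v_c]$. For $c\in R$ we have $H(B_c|\Pi=\pi)=h(p_c)$. Since $p_c,s_c\in[0,1]$,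
$$|p_c(1-p_c)-s_c(1-s_c)|=|p_c-s_c|\,|1-p_c-s_c|\le|p_c-s_c|,$$
so (6) gives $p_c(1-p_c)\le s_c(1-s_c)+\delta+t_c$. By Lemma 2, Jensen and Cauchy–Schwarz (with $|R|\le n$),
$$\sum_{c\in R}\mathbb E\,h(p_c)\le3\sum_{c\in R}\sqrt{\mathbb E[s_c(1-s_c)+\delta+t_c]}\le3n\Big(\frac1n\sum_{c\in R}\mathbb E[s_c(1-s_c)+\delta+t_c]\Big)^{1/2}.$$
Finally $H(B)\le H(\Pi)+\sum_cH(B_c|\Pi)$. Here $H(\Pi)\le2\sigma n\log K$ by (4), and each of the at most $\sigma n$ columns of $S$ contributes at most $1$. With (12) and (5),
$$\nu n\le N=H(B)\le n\Big[\sigma(2\log K+1)+3\sqrt{\rho+\delta+0.6\sqrt\mu+o(1)}\,\Big].\tag{13}$$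
It remains to choose parameters that make the bracket smaller than $\nu$.

**Proof of Theorem 1.** Let $k=n/2$. Then $N=\log\binom n{n/2-1}=n-O(\log n)\ge0.99n$ for large $n$; take $\nu=0.99$. Put
$$\delta=2^{-13},\quad K=16385,\quad\tau=2^{-8},\quad\sigma=2^{-15},\quad\mu=2^{-28},\quad\eta=\sigma\mu=2^{-43}.$$
Then $\log K<14.001$ and $(2\sigma+\tau)\log K<0.056<0.061<\nu/16$, so (3) holds, and $\sigma+\tau\le1$. Next,
$$\frac{2\sigma}\tau=2^{-6}=0.015625,\quad\frac{2\delta}\tau=2^{-4}=0.0625,\quad\frac{1.2\sqrt\mu}\tau=\frac{1.2}{64}=0.01875,\quad\frac{8\eta}{\nu\tau}=\frac{2^{-32}}{0.99}<10^{-8},$$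
so $\rho<0.09688$. Since $\delta<0.000123$ and $0.6\sqrt\mu<0.000037$, we get $\rho+\delta+0.6\sqrt\mu<0.0971$. Also $\sigma(2\log K+1)<0.001$. The bracket in (13) is at most $0.001+3\sqrt{0.0971+o(1)}<0.94+o(1)$, which is less than $0.99$ for large $n$. This contradicts (13). So the supposition $\ell\le\frac N2+\frac{\eta n}2$ is false, i.e. $\ell>\frac N2+2^{-44}n$ for all large even $n$. The statement about the $\liminf$ follows, since $\frac1n\log\binom n{n/2-1}\to1$. $\square$

In particular $\log s(\mathcal L_{n/2}^n)=\frac n2+o(n)$ is false: Conjecture 3 is disproved.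

**Proof of Theorem 2.** Given $\nu$, choose in this order.

* $\delta$ so small that with $K=\lfloor2/\delta\rfloor+1$ and $\tau=\nu/(32\log K)$ we have $\frac{2\delta}\tau+\delta\le\frac{\nu^2}{144}$. This is possible, since $\frac{2\delta}\tau=\frac{64}\nu\delta\log K\to0$ as $\delta\to0$.
* $\mu$ with $\frac{1.2\sqrt\mu}\tau+0.6\sqrt\mu\le\frac{\nu^2}{144}$.
* $\sigma\le\frac\nu{64(\log K+1)}$ with $\frac{2\sigma}\tau\le\frac{\nu^2}{144}$ and $\frac{8\sigma\mu}{\nu\tau}\le\frac{\nu^2}{144}$.

Then $(2\sigma+\tau)\log K\le\frac\nu{32}+\frac\nu{32}=\frac\nu{16}$, which is (3). Clearly $\sigma+\tau\le1$, and $\sigma(2\log K+1)\le\frac\nu{32}\le\frac\nu4$. With $\eta=\sigma\mu$ the four bounds add up to $\rho+\delta+0.6\sqrt\mu\le\frac{4\nu^2}{144}=\frac{\nu^2}{36}$. The bracket in (13) is at most $\frac\nu4+3\sqrt{\frac{\nu^2}{36}+o(1)}=\frac{3\nu}4+o(1)<\nu$ for $n\ge n_0(\nu)$, a contradiction. So $\ell>\frac N2+\frac{\eta n}2$, which is the claim. $\square$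

## 10. Padding, random copies and covering

We turn to the upper bound, so the letters are free again: $P_i$ will now denote places of a function field, and $q$ a field size.

The cheapest representation uses two rows for each $r$-set $B$: they agree exactly on $B$, and different $B$ use disjoint alphabets. This gives $s(\mathcal L_k^n)\le2\binom nr$. To save, one wants a block of rows that realizes many more $r$-sets than it has rows. The next lemma says that *one* such block suffices, even if it has fewer columns.

**Lemma 3 (padding and covering).** Let $M_0$ be a matrix with $m_0$ distinct rows and $n_0$ columns, in which any two rows agree in at most $r_0$ columns, and let $D\ge1$ be the number of distinct agreement sets of size exactly $r_0$. If $r_0\le r$ and $n_0-r_0\le n-r$, then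
$$s(\mathcal L_k^n)\le\frac{2n\,m_0}D\binom nr.$$

*Proof.* *Padding* brings us to $n$ columns and agreements of size $r$. Add $r-r_0$ constant columns and $(n-r)-(n_0-r_0)$ columns with pairwise distinct entries. Now there are $n$ columns, every agreement set has grown by exactly the $r-r_0$ constant columns, all agreements have size at most $r$, and exactly $D$ distinct $r$-sets occur. In particular $D\le\binom nr$.

*Covering* makes all $r$-sets occur. Take $J=\lceil n\binom nr/D\rceil$ copies over disjoint alphabets (also for the constant columns), place the columns of each copy on $X$ by an independent uniformly random bijection, and stack the copies. Rows of different copies agree nowhere, so all agreements have size at most $r$. A fixed $r$-set $B$ is an agreement set in a given copy with probability $D/\binom nr$. So the probability that some $B$ is missed is at most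
$$2^n\Big(1-D/\tbinom nr\Big)^J\le2^ne^{-n}<1.$$
Some stacked matrix misses no $r$-set and represents $\mathcal L_k^n$ by Proposition 1. It has $Jm_0\le2n\binom nrm_0/D$ rows, since $D\le\binom nr$ and $n\geq 1$ give $J\le n\binom nr/D+1\le2n\binom nr/D$. $\square$

So Theorem 3 asks for matrices in which $D/m_0$ is exponentially large in the number of columns.

## 11. The inner code: directions in an affine plane

Let $q$ be a prime power. Take $q^2$ rows indexed by $(\alpha,\beta)\in\mathbb F_q^2$ and $q+1$ columns: for each $x\in\mathbb F_q$ a column with entry $\alpha x+\beta$, and a column $\infty$ with entry $\alpha$. For $q=2$ the rows for $(0,0),(0,1),(1,0),(1,1)$, with columns $0,1,\infty$, are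
$$000,\quad110,\quad011,\quad101,$$
and any two of them agree in exactly one place.

This holds in general: *any two distinct rows agree in exactly one column.* If $\alpha=\alpha'$ and $\beta\ne\beta'$, they agree in column $\infty$ only. If $\alpha\ne\alpha'$, they disagree in $\infty$ and agree only in the column $x=(\beta'-\beta)/(\alpha-\alpha')$. In the affine plane $\mathbb F_q^2$, the column where two points agree names the parallel class of the line through them. We call it their *direction*.

The plan is to take an outer code $C$ of length $b$ over an alphabet of size $Q=q^2$ and to replace each symbol by an inner row. Then unequal symbols also agree, in exactly one of $q+1$ columns, and the position of this column carries information. A pair of codewords can be recognized from the directions in the blocks where it differs.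

Which outer code? We want linear codes where many codewords have the maximal number of zeros. Let us first try Reed–Solomon codes: polynomials of degree at most $g$ evaluated at $b\le Q$ points of $\mathbb F_Q$. There are $(Q-1)\binom bg$ nonzero polynomials with exactly $g$ zeros among the points, which is exponential in $b$. But $b\le Q=q^2$, so the number of columns is $n_0=(q+1)b>b^{3/2}$. Then $(Q-1)\binom bg\le n_0^2\,2^{n_0^{2/3}}$. As will be seen in Section 13, this count governs the saving, and it is not exponential in $n_0$. We need $b\to\infty$ with $Q$ fixed. That is what function fields with many rational places give.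

## 12. The outer code: divisors supported on rational places

Fix $q=32$ and $Q=q^2=1024$.

Recall the language. In a function field over $\mathbb F_Q$ (with full constant field $\mathbb F_Q$), a *divisor* is a finite integer combination of places; a place of degree one is *rational*. A nonzero function $f$ has a divisor $\operatorname{div}f$ of zeros minus poles, of degree $0$, and if $\operatorname{div}f=0$ then $f$ is constant. Write $E\sim G$ if $E-G=\operatorname{div}f$ for some $f$. When there is a rational place, the number of classes of each fixed degree equals the number of classes of degree $0$, the *class number*. Put $L(G)=\{f:\operatorname{div}f+G\ge0\}\cup\{0\}$; for $\deg G\ge0$ its dimension is at most $\deg G+1$.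

*Example.* In $\mathbb F_Q(x)$ there is a rational place $P_a$ for each $a\in\mathbb F_Q$, and one more, $P_\infty$. We have $\operatorname{div}(x-a)=P_a-P_\infty$, all divisors of the same degree are equivalent, so the class number is $1$, and $L(gP_\infty)$ is the space of polynomials of degree at most $g$. This is the Reed–Solomon case.

We use two published ingredients.

(a) Garcia–Stichtenoth (J. Number Theory 61 (1996), 248–273): for each $j\ge1$ there is a function field over $\mathbb F_{q^2}$ with at least $(q-1)q^j$ rational places, whose genus $\gamma$ is $(q^{j/2}-1)^2$ for $j$ even and $(q^{(j+1)/2}-1)(q^{(j-1)/2}-1)$ for $j$ odd. In both cases $\gamma<q^j$.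

(b) Hasse–Weil: the class number is $\prod_{i=1}^{2\gamma}(1-\omega_i)$ with $|\omega_i|=\sqrt Q=q$, hence at most $(q+1)^{2\gamma}=33^{2\gamma}$.

**Lemma 4 (outer code).** For $j\ge1$ let $b=31\cdot32^j$ and $g=b/8$. There is a linear code $C\subseteq\mathbb F_Q^b$ with the following properties.

1. Every nonzero codeword has at most $g$ zeros, and $|C|\le Q^{g+1}$.
2. Two codewords with the same zero set of size exactly $g$ are scalar multiples of each other.
3. The number $A$ of codewords with exactly $g$ zeros satisfies $A\ge2^{0.2b}$.

*Proof.* *Choosing the class.* Note that $g$ is an integer. Take $b$ rational places $P_1,\dots,P_b$ as in (a); then $\gamma<32^j=b/31$. There are $\binom bg$ divisors $E$ that are sums of $g$ distinct $P_i$'s, and they fall into at most $33^{2\gamma}$ classes of degree $g$. So some class contains at least $\binom bg/33^{2\gamma}$ of them. Choose $G$ in this class with support disjoint from $\{P_1,\dots,P_b\}$. This is possible: for any $G'$ in the class, weak approximation gives a function $f$ whose order at each $P_i$ is minus the coefficient of $P_i$ in $G'$, and we take $G=G'+\operatorname{div}f$.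

*The code.* Functions in $L(G)$ have no poles at the $P_i$. Let $C=\{(f(P_1),\dots,f(P_b)):f\in L(G)\}$. If a nonzero $f\in L(G)$ vanishes at $e$ of the $P_i$, with sum $E$, then $\operatorname{div}f+G-E\ge0$ has degree $g-e$, so $e\le g$. As $g<b$, evaluation is injective, and $|C|=Q^{\dim L(G)}\le Q^{g+1}$. This is property 1. If $e=g$, then $\operatorname{div}f+G-E$ is a nonnegative divisor of degree $0$, so $\operatorname{div}f=E-G$, which determines $f$ up to a constant factor. This is property 2.

*Counting.* Conversely, if $E$ is a sum of $g$ distinct $P_i$'s and $E\sim G$, then $E-G=\operatorname{div}f$ for some $f$. This $f$ lies in $L(G)$, and among the $P_i$ it vanishes exactly at those in $E$. Hence $A\ge\binom bg/33^{2\gamma}$, and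
$$\log A\ge\log\tbinom b{b/8}-\tfrac{2b}{31}\log33\ge\Big(h(\tfrac18)-\tfrac{2\log33}{31}\Big)b-\log(b+1)\ge0.218\,b-\log(b+1),$$
because $h(1/8)>0.5435$ and $2\log33/31<0.3255$. For $b=992$, the smallest case, $0.018b>17>\log993$, and $0.018b-\log(b+1)$ increases from there on. So $\log A\ge0.2b$. $\square$

## 13. Concatenation and the number of distinct agreement sets

**Step A: sizes of agreements.** For each $i\le b$ choose a bijection $\varphi_i:\mathbb F_Q\to\mathbb F_q^2$, and replace the $i$-th symbol of each codeword by the inner row of its image under $\varphi_i$. We get $|C|$ rows and $n_0=33b$ columns in $b$ blocks. Two distinct codewords with $e$ equal symbols agree in all $q+1$ columns of $e$ blocks and in exactly one column of each other block, altogether in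
$$e(q+1)+(b-e)=b+eq$$
columns. The difference of the codewords is a nonzero codeword, so $e\le g$. Hence the agreement is at most $r_0:=b+gq=5b$, with equality if and only if $e=g$. Call an unordered pair of codewords *good* if $e=g$. There are $|C|A/2$ good pairs.

If all good pairs had different agreement sets, then $D/m_0$ would be $A/2$. But the choice of the $\varphi_i$ matters. The obvious choice, $\mathbb F_q$-linear bijections $\varphi_i$, fails completely. The direction of $\varphi_i(x),\varphi_i(y)$ then depends only on $\varphi_i(y-x)$, so the agreement set of $\{u,v\}$ depends only on $w=v-u$, and all pairs $\{u+z,v+z\}$ with $z\in C$ share it. So $D\le A<|C|$, and Lemma 3 saves nothing. The remedy is to destroy this translation symmetry by random bijections.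

**Step B: candidates for a coincidence.** From now on $\varphi_1,\dots,\varphi_b$ are independent uniformly random bijections. Fix a good pair $\{u,v\}$; let $w=v-u$ and let $E$ be its zero set, $|E|=g$. The purpose of this step is to list the good pairs that might share its agreement set.

The agreement set determines $E$, as the set of blocks of full agreement. So if another good pair $\{u',v'\}\ne\{u,v\}$ has the same agreement set, then $v'-u'$ has zero set exactly $E$, and by property 2, $v'-u'=\lambda w$ with $\lambda\in\mathbb F_Q^*$. There are at most $(Q-1)|C|$ such pairs (choose $\lambda$ and $u'$).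

**Step C: few tied blocks.** The purpose is to see in how many blocks a coincidence of directions is forced. Call $i\notin E$ *tied* if $\{u_i,v_i\}=\{u_i',v_i'\}$; then the directions coincide whatever $\varphi_i$ is. For example, if $u'=u+z$ and $v'=v+z$ with $z_i=w_i$, then $u_i'=v_i$, and since the characteristic is $2$, $v_i'=u_i+2w_i=u_i$; so $i$ is tied. We claim that there are at most $2g$ tied blocks. Recall that $u_i\ne v_i$ and $u'_i\ne v'_i$ for $i\notin E$.

* If $u'=u$, then $\lambda\ne1$, since the pairs are different. For $i\notin E$ we get $v_i'-v_i=(\lambda-1)w_i\ne0$, so no block is tied.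
* If $u'=v$, then $\lambda\ne-1$, since otherwise $v'=u$. For $i\notin E$ we get $v_i'-u_i=(1+\lambda)w_i\ne0$, so no block is tied.
* Otherwise $u'-u$ and $u'-v$ are nonzero codewords. At a tied $i$ we have $u_i'\in\{u_i,v_i\}$, so $i$ is a zero of one of them. Each has at most $g$ zeros.

**Step D: an untied block rarely coincides.** The purpose is to bound, for untied $i\notin E$, the probability over $\varphi_i$ that $\{u_i,v_i\}$ and $\{u_i',v_i'\}$ get the same direction. We show that it is at most $1/q$. The two pairs of symbols are different $2$-subsets of $\mathbb F_Q$.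

If they share one symbol, we have three distinct random points of the plane, and the directions coincide if and only if the points are collinear. Given two of the points, the third is uniform among $q^2-2$ points, of which $q-2$ lie on the line. The probability is $\frac{q-2}{q^2-2}\le\frac1{q+1}$, because $(q-2)(q+1)=q^2-q-2\le q^2-2$.

If they are disjoint, fix the images of the first pair; they span a line. The images of the second pair form a uniformly random ordered pair of distinct points among the other $q^2-2$. For the directions to coincide, there are two cases. The first point may be one of the $q^2-q$ points off the line, with $q-1$ choices for the second point on its parallel; or it is one of the $q-2$ remaining points of the line, with $q-3$ choices for the second. The probability is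
$$\frac{q(q-1)^2+(q-2)(q-3)}{(q^2-2)(q^2-3)}=\frac{q^3-q^2-4q+6}{q^4-5q^2+6}\le\frac1q,$$
where the inequality is equivalent to $q^3-q^2-6q+6\ge0$, true for $q=32$.

**Step E: half of the good pairs are unique.** For a candidate $\{u',v'\}$ there are at least $b-g-2g=b-3g$ untied blocks outside $E$. The blocks are independent, so the agreement sets coincide with probability at most $q^{-(b-3g)}$. The expected number of other good pairs with the same agreement set as $\{u,v\}$ is at most
$$(Q-1)|C|\,q^{-(b-3g)}\le(Q-1)Q^{g+1}q^{3g-b}\le q^{4+5g-b}=q^{4-3b/8}\le\tfrac12,$$
as $b\ge992$. So each good pair has, with probability at least $\frac12$, an agreement set shared by no other good pair. Taking expectations, for some choice of the $\varphi_i$ at least half of the $|C|A/2$ good pairs have this property. These have pairwise different agreement sets, all of size $r_0$. Hence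
$$D\ge\frac{|C|A}4.\tag{14}$$

## 14. Choosing $b$: proof of Theorem 3

Apply Lemma 3 to the matrix of Section 13, with $m_0=|C|$, $n_0=33b$, $r_0=5b$, $n_0-r_0=28b$. If $5b\le r$ and $28b\le n-r$, then by (14) and Lemma 4
$$s(\mathcal L_k^n)\le\frac{2n|C|}D\binom nr\le\frac{8n}A\binom nr\le8n\,2^{-0.2b}\binom nr.\tag{15}$$
Take the largest $b=31\cdot32^j$, $j\ge1$, with $5b\le r$ and $28b\le n-r$. It exists for large $n$ in both cases below. As $32b$ violates one of the conditions,
$$b\ge\frac1{32}\min\Big(\frac r5,\frac{n-r}{28}\Big).$$

If $r\ge\varepsilon n$ and $n-r\ge\varepsilon n$, then $b\ge\varepsilon n/896$. So (15) gives $s(\mathcal L_k^n)\le2^{-cn}\binom n{k-1}$ for any fixed $c$ with $0<c<0.2\,\varepsilon/896$ and all $n\ge n_0$.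

If $k=n/2$, then $r=\frac n2-1$ and $n-r=\frac n2+1$. For large $n$ the minimum is $\frac{n-r}{28}\ge\frac n{56}$, so $b\ge\frac n{1792}$. Hence $\frac1n\log s(\mathcal L_{n/2}^n)\le1-\frac{0.2}{1792}+o(1)$, and $\frac{0.2}{1792}>1.1\cdot10^{-4}$, which gives $\limsup\frac1n\log s(\mathcal L^n_{n/2})\le1-10^{-4}$. $\square$

## 15. Which sequences $k(n)$ beat the counting bound exponentially

**Proof of the Corollary.** *If.* Suppose $\min(k,n-k)\ge\varepsilon n$ for all large $n$, with $0<\varepsilon\le\frac12$. Then $r=k-1\ge\frac\varepsilon2n$ for large $n$, and $n-r\ge\varepsilon n$. So $\frac\varepsilon2\le\frac rn\le1-\frac\varepsilon2$ and $\log\binom nr\ge h(\frac\varepsilon2)n-\log(n+1)\ge\nu n$ for large $n$, with $\nu=\frac12h(\frac\varepsilon2)$. Theorem 2 gives $\frac1n\big(\log s(\mathcal L_k^n)-\frac12\log\binom n{k-1}\big)>\frac\eta2$ for all large $n$. Theorem 3, applied with $\frac\varepsilon2$, shows that $s(\mathcal L_k^n)$ is exponentially smaller than $\binom n{k-1}$, which is the last sentence of the Corollary.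

*Only if.* Suppose $\liminf\min(k,n-k)/n=0$. The construction at the beginning of Section 10, with two rows for each $(k-1)$-set, gives $s(\mathcal L_k^n)\le2\binom n{k-1}$. Along a subsequence with $\min(k,n-k)/n\to0$ we have $\binom n{k-1}=2^{o(n)}$, so $\log s(\mathcal L_k^n)-\frac12\log\binom n{k-1}\le o(n)$ there, and the $\liminf$ in the Corollary is not positive. $\square$
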